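\title{Crack-tips occur in Mumford--Shah minimizers}

\begin{abstract}
We show that a minimizer of the planar Mumford--Shah functional, with a bounded datum and no boundary condition, can have a crack-tip. For an explicit datum on a large disc, the unique reduced minimizing set is a radius that ends at the center. More generally, every finite disjoint union of $C^3$ arcs that are straight near their ends becomes, after a large dilation, the unique reduced minimizing set for a suitable datum. Away from the tips the proof compares energies slice by slice. Near a tip it glues the competitor into the global cracktip and applies the theorem of Bonnet and David. An average over the gluing radius joins the two estimates.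
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\Omega\subset\mathbb R^2$ be bounded and open and let $g\in L^\infty(\Omega)$. A pair $(u,\Gamma)$ is \emph{admissible} if $\Gamma\subset\Omega$ is relatively closed and $u\in H^1_{\mathrm{loc}}(\Omega\setminus\Gamma)$. The Mumford--Shah functional is
\[
\mathcal F(u,\Gamma)=\int_{\Omega\setminus\Gamma}|\nabla u|^2\,dx+\int_\Omega|u-g|^2\,dx+\mathcal H^1(\Gamma),
\]
where $\mathcal H^1$ is one-dimensional Hausdorff measure (length). Think of $g$ as an image and of $u$ as a smoothed copy of it that may jump across $\Gamma$: the three terms charge for variation off $\Gamma$, for lack of fidelity to $g$, and for the length of $\Gamma$. If $\mathcal H^1(\Gamma)<\infty$, then $\Gamma$ has zero area and $u$ is defined a.e.\ in $\Omega$. An admissible pair is \emph{minimizing} if it attains $\inf\mathcal F$. It is \emph{reduced} if there is no relatively closed set $\Gamma'\subsetneq\Gamma$ such that $u$ extends to a function in $H^1_{\mathrm{loc}}(\Omega\setminus\Gamma')$.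

The local shape of $\Gamma$ is described by blow-ups. For $x\in\Gamma$ and $r>0$ put $\Gamma_{x,r}=(\Gamma-x)/r$. A closed set $\Gamma_0\subset\mathbb R^2$ is a \emph{blow-up limit} of $\Gamma$ at $x$ if $\Gamma_{x,r_k}\to\Gamma_0$ in the Hausdorff distance on every compact set, for some sequence $r_k\to0$. As recalled in \cite{Fracture}, under the hypotheses of the classification quoted there (for instance, when $\Gamma$ has finitely many connected components) a blow-up limit of a reduced minimizing set is (i) a line, (ii) a closed half-line with endpoint at the origin, which is what one sees at the tip of a crack, or (iii) three half-lines from the origin that meet at angles of $120^\circ$. Solutions with crack-tips are known to exist for certain Dirichlet problems. For the functional $\mathcal F$ itself, \cite{Fracture} says: ``It is not known whether the type ii) `crack-tips' occur in Mumford-Shah minimizers.'' We read this as follows.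

\medskip\noindent\textbf{Question.} \emph{Are there a bounded connected Lipschitz domain $\Omega\subset\mathbb R^2$, a datum $g\in L^\infty(\Omega)$, a reduced minimizing pair $(u,\Gamma)$ of $\mathcal F$, and a point $x\in\Gamma$ at which some blow-up limit of $\Gamma$ is a closed half-line with endpoint at the origin?}
\medskip

The word ``reduced'' is what gives the question its content. Take $\Omega=B_2$, $g=u=0$ and $\Gamma=\{0\}\cup\{(-1/n,0):n\ge1\}$. Then $\mathcal F(u,\Gamma)=0$, so the pair is minimizing. For $r<1/M$ every point of $[-M,0]\times\{0\}$ lies within $2M^2r$ of $\Gamma_{0,r}$, because consecutive points $\frac1{(n+1)r}\le M$ and $\frac1{nr}\le2M$ differ by $r$ times their product. So the blow-up limit at $0$ is a half-line, although $u$ does not jump at all.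

The answer to the Question is yes. Write $B_r(x)$ for open discs, $B_r=B_r(0)$, and use polar coordinates $(r,\theta)$ with $\theta\in(-\pi,\pi]$. The \emph{cracktip} is the pair
\[
u_0=\sqrt{\tfrac{2r}{\pi}}\,\sin\tfrac\theta2,\qquad \Gamma_\infty=(-\infty,0]\times\{0\}.
\]
The function $u_0$ is harmonic off $\Gamma_\infty$, it satisfies $\partial_\theta u_0=0$ at $\theta=\pm\pi$, it jumps by $2\sqrt{2r/\pi}$ across $\Gamma_\infty$, and $|\nabla u_0|^2=\frac1{2\pi r}$. Define $f:(0,2]\to\mathbb R$ by
\[
f(r)=\sqrt{\tfrac{2r}\pi}\quad(r\le1),\qquad f(r)=\sqrt{\tfrac2\pi}+\tfrac1{\sqrt{2\pi}}\Big(t-\tfrac{t^2}4-\tfrac{t^3}6\Big)\quad(t=r-1\in[0,1]).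
\]
On $[1,2]$ we have $f'=\frac1{\sqrt{2\pi}}(1-t)(1+\frac t2)$ and $f''=-\frac1{\sqrt{2\pi}}(\frac12+t)$. At $r=1$ both formulas give $f=\sqrt{2/\pi}$, $f'=1/\sqrt{2\pi}$, $f''=-1/(2\sqrt{2\pi})$. So $f\in C^2((0,2])$, $f'\ge0$, $f''<0$ and $f'(2)=0$.

\begin{theorem}\label{thm:disc}
Let $\lambda\ge400$, $\Omega=B_{2\lambda}$, $\Gamma=(-2\lambda,0]\times\{0\}$, $u(x)=\lambda^{1/2}f(|x|/\lambda)\sin(\theta/2)$, and $g=u-\Delta u$ on $\Omega\setminus\Gamma$, so that $g\in L^\infty(\Omega)$ and $g=u=u_0$ on $B_\lambda$. For every admissible pair $(v,K)$,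
\[
\mathcal F(v,K)\ \ge\ \mathcal F(u,\Gamma)+\tfrac14\int_\Omega|v-u|^2\,dx .
\]
Hence $(u,\Gamma)$ is a minimizing pair. It is reduced, and it is the only reduced minimizing pair. At $0\in\Gamma$ the blow-up limit is the closed half-line $\Gamma_\infty$.
\end{theorem}

In this example the crack runs from the tip to the boundary. The second theorem shows that the crack can be prescribed, with all its ends interior tips.

\begin{theorem}\label{thm:arcs}
Let $\Omega\subset\mathbb R^2$ be bounded and open, and let $\Gamma_*\subset\Omega$ be a finite disjoint union of compact simple $C^3$ arcs, each straight near its two endpoints. There is $\lambda_0$ such that for every $\lambda\ge\lambda_0$ there are $g\in L^\infty(\lambda\Omega)$ and $u$ such that $(u,\lambda\Gamma_*)$ is the unique reduced minimizing pair of $\mathcal F$ on $\lambda\Omega$. At every endpoint of $\lambda\Gamma_*$ the blow-up limit is a closed half-line with endpoint at the origin.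
\end{theorem}

The one deep ingredient is the global minimality of the cracktip for the functional without fidelity term.

\begin{theorem}[Bonnet--David \cite{BD}]\label{thm:BD}
Let $G\subset\mathbb R^2$ be closed, $z\in H^1_{\mathrm{loc}}(\mathbb R^2\setminus G)$ and $R>0$. If $G\setminus B_R=\Gamma_\infty\setminus B_R$ and $z=u_0$ off $B_R\cup\Gamma_\infty$, then
\[
\int_{B_R\setminus G}|\nabla z|^2\,dx+\mathcal H^1(G\cap B_R)\ \ge\ \int_{B_R}|\nabla u_0|^2\,dx+R .
\]
\end{theorem}

The topological condition that \cite{BD} imposes on competitors concerns only pairs of points outside $B_R$ that are separated by $\Gamma_\infty$; it is void because $\mathbb R^2\setminus\Gamma_\infty$ is connected.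

Theorem~\ref{thm:BD} compares $u_0$ only with competitors that keep its boundary values, whereas $\mathcal F$ has no boundary condition. This changes the candidate. The cracktip restricted to a disc $B_R$ minimizes $\mathcal F$ for no datum $g$: keeping the crack fixed and varying $u_0$ by a smooth $\xi$ supported away from $\Gamma_\infty$ gives $\int_{\partial B_R}\partial_ru_0\,\xi+\int_{B_R}(u_0-g)\xi=0$; test functions with compact support in $B_R$ force $g=u_0$, and then $\partial_ru_0=0$ on $\partial B_R$, which is false. The same computation shows that a minimizer must satisfy $\Delta u=u-g$ with zero normal derivative on the crack and on $\partial\Omega$. This explains Theorem~\ref{thm:disc}: the profile $f$ bends $\sqrt{2r/\pi}$ until $f'(2)=0$, and $g=u-\Delta u$ is the only possible datum. On a large domain one expects the fidelity term to act as a soft boundary condition that holds $v$ near $u$ far from the tip, so that Theorem~\ref{thm:BD} can take over near the tip. The difficulty is that it holds $v$ near $u$ only in $L^2$, while the crack of the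 competitor may cross a given circle anywhere and many times.

\section{The mechanism in the simplest cases}\label{sec:model}

\subsection{Scaling and the energy expansion}\label{sub:scaling}
For $\beta>0$ put
\[
\mathcal F_\beta(v,K)=\int_{\Omega\setminus K}|\nabla v|^2\,dx+\beta\int_\Omega|v-g|^2\,dx+\mathcal H^1(K).
\]
Let $\beta=\lambda^2$, and for a function $v$ on $\Omega$ let $v^\lambda(x)=\lambda^{1/2}v(x/\lambda)$ on $\lambda\Omega$. Then $\int|\nabla v^\lambda|^2=\lambda\int|\nabla v|^2$, $\int|v^\lambda|^2=\lambda\beta\int|v|^2$, $\mathcal H^1(\lambda K)=\lambda\mathcal H^1(K)$ and $\Delta(w^\lambda)=\beta^{-1}(\Delta w)^\lambda$. So $\mathcal F(v^\lambda,\lambda K)$ on $\lambda\Omega$ with datum $g^\lambda$ equals $\lambda\mathcal F_\beta(v,K)$ on $\Omega$ with datum $g$, and $g=w-\beta^{-1}\Delta w$ becomes $g^\lambda=w^\lambda-\Delta w^\lambda$. A large domain is the same as a strong fidelity term on a fixed domain. For a fixed reference pair $(w,\Gamma)$ and $g=w-\beta^{-1}\Delta w$, the inequality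
\begin{equation}\label{eq:goal}
\mathcal F_\beta(v,K)\ \ge\ \mathcal F_\beta(w,\Gamma)+\tfrac\beta4\int_\Omega|v-w|^2\,dx
\end{equation}
turns into $\mathcal F(v^\lambda,\lambda K)\ge\mathcal F(w^\lambda,\lambda\Gamma)+\frac14\int|v^\lambda-w^\lambda|^2$. We prove \eqref{eq:goal} for large $\beta$.

Let both pairs have finite energy and put $\phi=v-w$. Since $\beta(w-g)=\Delta w$, the difference of their $\mathcal F_\beta$-energies in a Borel set $V\subset\Omega$ is
\begin{equation}\label{eq:expand}
\int_V\big(|\nabla\phi|^2+\beta\phi^2\big)+2\int_V\big(\nabla w\cdot\nabla\phi+\phi\,\Delta w\big)+\mathcal H^1(K\cap V)-\mathcal H^1(\Gamma\cap V),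
\end{equation}
with gradients taken off the null set $K\cup\Gamma$. The first integral is what we can spend. It has to pay for the \emph{cross term}, which has no sign, and for a possible deficit of length. The exchange rate is given by a one-dimensional inequality.

\begin{lemma}\label{lem:1d}
Let $I$ be a bounded open interval of length $l$, let $\varphi\in H^1(I)$, extended continuously to $\bar I$, and let $Q=\int_I(\varphi'^2+\beta\varphi^2)$. Let $0\le\alpha'\le\alpha$.
\begin{itemize}
\item[(a)] If $|\varphi|\ge\alpha$ on $I$, then $Q\ge\beta l\alpha^2$.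
\item[(b)] If $|\varphi|\ge\alpha$ at one point of $\bar I$ and $|\varphi|\le\alpha'$ at another, then $Q\ge\sqrt\beta\,(\alpha^2-\alpha'^2)$.
\item[(c)] If $|\varphi|\ge\alpha$ at some point of $\bar I$, then $Q\ge\min\{\frac{\beta l}4,\frac{3\sqrt\beta}4\}\,\alpha^2$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) holds because $Q\ge\beta\int_I\varphi^2$. For (b), integrate $\varphi'^2+\beta\varphi^2\ge2\sqrt\beta|\varphi\varphi'|=\sqrt\beta|(\varphi^2)'|$ between the two points. For (c), use (a) with $\alpha/2$ if $|\varphi|\ge\alpha/2$ on $I$, and (b) with $\alpha'=\alpha/2$ otherwise.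
\end{proof}

\subsection{A straight crack between two constants}
Let $\Omega=(0,1)\times(-1,1)$ with coordinates $(s,t)$, $\Gamma=(0,1)\times\{0\}$ and $g=w=\operatorname{sgn}t$. Then $\mathcal F_\beta(w,\Gamma)=1$ and there is no cross term. Let $(v,K)$ have finite energy, and let $N(s)$ be the number of points of $K$ on the segment $\{s\}\times(-1,1)$. We have $\int_0^1N\,ds\le\mathcal H^1(K)$, and for a.e.\ $s$ the function $v(s,\cdot)$ is $H^1$ between these points (Lemmas~\ref{lem:eil} and \ref{lem:good} prove both facts in greater generality). Hence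
\[
\mathcal F_\beta(v,K)\ge\int_0^1\Big[N(s)+\int_{-1}^1(\phi_t^2+\beta\phi^2)\,dt\Big]ds .
\]
If $N(s)\ge1$ the bracket is at least $1$. If $N(s)=0$, then $v(s,\cdot)$ is continuous at $t=0$ while $w$ jumps by $2$, so $|\phi|\ge1$ at $0^+$ or at $0^-$, and Lemma~\ref{lem:1d}(c) with $l=1$ bounds the bracket below by $\min\{\beta/4,3\sqrt\beta/4\}$. For $\beta\ge4$ the pair $(w,\Gamma)$ is minimizing, and its blow-up limits are lines. The principle is that \emph{every slice pays at least $1$}, in length or in fidelity.

\subsection{Displaced and tilted cracks}\label{sub:tilt}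
When $\nabla w\ne0$ the cross term enters. Consider first the one-dimensional functional on $(-1,1)$, with $\#K$ in place of length, and an odd $w$ that is $C^2$ on $[0,1]$ with $w(0^+)=1$ and $w'(0^+)=w'(1)=0$. Integrating $(w'\phi)'$ between the points of $K\cup\{0\}$ shows that the cross term equals $-2\sum_{p\in K\setminus\{0\}}w'(p)[\phi](p)$, where $[\phi]$ is the jump; the terms at $0$ and $\pm1$ vanish because $w'$ does. So the cross term is a flux through the new crack. Move the jump from $0$ to $d>0$ by taking $K=\{d\}$, $v=-1$ on $(0,d)$ and $v=w$ elsewhere. The energy changes by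
\[
\int_0^d\big(w'^2+\beta(1+w)^2\big)\,dt-2w'(d)\big(1+w(d)\big)=4\big(\beta-w''(0^+)\big)d+o(d).
\]
The gain is of order $d$ because of the Neumann condition, the cost is of order $\beta d$, and the cost wins if $\beta>w''(0^+)$. If $\beta<w''(0^+)$ the reference pair is not minimizing, so some largeness of $\beta$ is needed.

In two dimensions $\nabla w$ may also have a component along the crack. Take $w=\operatorname{sgn}t+Ls$ near $\Gamma$, and a piece of crack with unit normal $(\nu_1,\nu_2)$ across which the function in the flux jumps by $a$. Per unit of $s$, length minus flux is at least $(1-2aL|\nu_1|)/|\nu_2|$, and for $2aL<1$ the minimum of this quantity is $\sqrt{1-4a^2L^2}$, attained at $|\nu_1|=2aL$. A slice may thus lose about $a^2L^2$, however close the crack is to $\Gamma$. Now let $K$ be a zigzag just above $\Gamma$, with $\phi=-2$ in the thin strip between $\Gamma$ and $K$ and $\phi=0$ elsewhere. The true cross term is zero, since the signed fluxes cancel, but an estimate slice by slice does not see the cancellation, and the strip is too thin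 for $\beta\phi^2$ to pay a fixed loss.

The remedy is to replace $\phi$ in the cross term by $\psi=\tau(\phi)$, where $\tau(y)=y$ for $|y|\le\delta$ and $\tau(y)=0$ for $|y|\ge2\delta$. The replacement costs something only where $|\phi|\ge\delta$, and there $\beta\phi^2\ge\beta\delta^2$ pays for it pointwise. The jumps of $\psi$ are at most $2\delta$, so no flux outweighs the length that carries it. And in the thin strip $\psi=0$, so the jump $a$ of $\psi$ is at most the value of $|\phi|$ on the far side of $K$, where the slice is long and Lemma~\ref{lem:1d}(c) yields a large multiple of $a^2$. A monotone truncation would give $\psi=-\delta$ in the strip and a loss of order $\delta^2L^2$ that nothing pays for.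

\subsection{The tip}
Near a tip slicing fails: $|\nabla u_0|$ is unbounded and the jump tends to $0$. In $B_r$ the Dirichlet energy and the length of the cracktip both equal $r$, while a perturbation of size $\sqrt r$ has fidelity cost of order $\beta r^3$, which is negligible for small $r$. Only Theorem~\ref{thm:BD} helps there. We therefore cut along a circle of radius $\rho\in(\frac12,1)$ about each tip. Outside the circles we slice (Sections~\ref{sec:slice}--\ref{sec:circle}); the flux of $\psi$ through the circles remains as a boundary term. Inside a circle we extend $(v,K)$ to a competitor of the global cracktip (Section~\ref{sec:glue}); the same boundary term appears with the opposite sign, together with errors that depend only on the circle. An average over $\rho$ absorbs the errors (Section~\ref{sec:average}).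

\section{Background on Sobolev and $SBV$ functions}\label{sec:bv}

\noindent\textbf{(F1) Sobolev functions on a rectangle.} Let $v\in H^1(I_1\times I_2)$, with coordinates $(\sigma,y)$. There is a representative such that for a.e.\ $\sigma$ the function $v(\sigma,\cdot)$ is absolutely continuous with derivative $\partial_yv(\sigma,\cdot)$. The map $\sigma\mapsto v(\sigma,\cdot)$ agrees a.e.\ with a continuous map $\bar I_1\to L^2(I_2)$, whose value at $\sigma$ is the trace of $v$ on $\{\sigma\}\times I_2$ from both sides. A function that is $H^1$ on each side of $\{\sigma\}\times I_2$, with equal traces, is $H^1$ on the rectangle.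

\smallskip\noindent\textbf{(F2) Jumps.} Let $Q\subset\mathbb R^2$ be open. A function $\psi\in L^1(Q)$ is in $BV(Q)$ if its distributional gradient $D\psi$ is a finite measure. A point $x$ is in the \emph{jump set} $J_\psi$ if there are numbers $\psi^+\ne\psi^-$ and a unit vector $\nu$ such that $y\mapsto\psi(x+ry)$ converges in $L^1_{\mathrm{loc}}(\mathbb R^2)$, as $r\to0$, to the function equal to $\psi^\pm$ on $\{\pm y\cdot\nu>0\}$. Put $[\psi]=\psi^+-\psi^-$. The set $J_\psi$ is Borel and countably $\mathcal H^1$-rectifiable, $\psi^\pm$ and $\nu$ can be chosen Borel, and $\nu$ is normal to the approximate tangent line of $J_\psi$ at $\mathcal H^1$-a.e.\ point \cite{AFP}. The function $\psi$ is in $SBV(Q)$ if $D\psi$ is the sum of $\nabla\psi\,dx$ and the measure $[\psi]\nu\,d\mathcal H^1$ on $J_\psi$. A $C^1$ diffeomorphism $\Phi$ maps jump points to jump points and preserves $|[\psi]|$, because the maps $y\mapsto(\Phi(x+ry)-\Phi(x))/r$ converge in $C^1_{\mathrm{loc}}$ to the linear isomorphism $d\Phi(x)$.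

\smallskip\noindent\textbf{(F3) From pairs to $SBV$} \cite[Prop.~4.4]{AFP}. If $K$ is relatively closed in a bounded open set $Q$, $\mathcal H^1(K)<\infty$, and $\psi\in L^\infty\cap W^{1,1}(Q\setminus K)$, then $\psi\in SBV(Q)$ and $\mathcal H^1(J_\psi\setminus K)=0$. As $K$ has zero area, $\nabla\psi$ is the Sobolev gradient on $Q\setminus K$.

\smallskip\noindent\textbf{(F4) Traces and Gauss--Green} \cite[Thm.~3.87]{AFP}. If $Q$ is a bounded Lipschitz domain with outer normal $n$ and $\psi\in BV(Q)$, there is a trace $\psi_Q\in L^1(\partial Q)$ with $r^{-2}\int_{Q\cap B_r(x)}|\psi-\psi_Q(x)|\to0$ for $\mathcal H^1$-a.e.\ $x\in\partial Q$, and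
\[
\int_Q\psi\operatorname{div}X\,dx+\int_QX\cdot dD\psi=\int_{\partial Q}\psi_Q\,X\cdot n\,d\mathcal H^1
\]
for every field $X$ that is $C^1$ near $\bar Q$. The first property shows that the trace is local and invariant under $C^1$ changes of coordinates. For an $H^1$ function on a rectangle it is the trace of (F1), since both satisfy the displayed formula.

\smallskip\noindent\textbf{(F5) Coarea formula} \cite[Thm.~2.93]{AFP}. Let $E$ be a countably $\mathcal H^1$-rectifiable Borel set with $\mathcal H^1(E)<\infty$ and unit tangent $\mathbf t$, let $\Pi$ be a real $C^1$ function with bounded gradient on an open set containing $E$, and let $k$ be a bounded Borel function on $E$. Then $\int_Ek\,|\nabla\Pi\cdot\mathbf t|\,d\mathcal H^1=\int_{\mathbb R}\sum_{p\in E\cap\Pi^{-1}(\sigma)}k(p)\,d\sigma$.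

\section{Reference configurations and the main estimate}\label{sec:setting}

The two theorems share everything except the slicing far from the tips, so we isolate the common hypotheses. A \emph{reference configuration} consists of a bounded open set $\Omega$, a relatively closed set $\Gamma\subset\Omega$ of finite length, finitely many \emph{tips} $x_i\in\Gamma$ with pairwise disjoint discs $B_1(x_i)\subset\Omega$, and a bounded function $w\in C^2(\Omega\setminus\Gamma)$, subject to (W1)--(W3) below. Put
\[
D_\rho=\Omega\setminus\bigcup_i\bar B_\rho(x_i)\quad(\tfrac12\le\rho<1),\qquad \Omega_1=\Omega\setminus\bigcup_iB_1(x_i).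
\]
\begin{itemize}
\item[(W1)] For each $i$, an isometry of the plane takes $x_i$ to $0$, $\Gamma\cap B_1(x_i)$ to $\Gamma_\infty\cap B_1$, and $w$ on $B_1(x_i)$ to $u_0$.
\item[(W2)] On $D_{1/2}\setminus\Gamma$ we have $|\nabla w|\le L$ and $|\Delta w|\le\Lambda$, with $L\ge1$.
\item[(W3)] For every $\rho\in(\frac12,1)$, finitely many bounded open sets $V_k\subset\mathbb R^2$ cover the closure of $\{x\in D_\rho\setminus\Gamma:\nabla w(x)\ne0\}$, and each $V_k\cap D_\rho\setminus\Gamma$ is a disjoint union of one or two Lipschitz domains $Q$, called \emph{pieces}, such that $\nabla w|_Q$ extends to a $C^1$ field near $\bar Q$ whose normal component vanishes a.e.\ on $\partial Q\cap(\Gamma\cup\partial\Omega)$.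
\end{itemize}
Condition (W3) is the Neumann condition in a form to which (F4) applies. By (W1) and (W2), $g=w-\beta^{-1}\Delta w$ is bounded, $g=w$ on the discs $B_1(x_i)$, and $\mathcal F_\beta(w,\Gamma)<\infty$.

\subsection*{The disc}
Let $\Omega=B_2$, $\Gamma=(-2,0]\times\{0\}$, $w=f(r)\sin(\theta/2)$, with the single tip $0$. Then (W1) holds. As $f$ is increasing and concave, for $\frac12\le r\le2$ we have $f\ge f(\frac12)=1/\sqrt\pi>\frac12$ and $0\le f'\le f'(\frac12)=1/\sqrt\pi$. Also $f\le f(2)=\frac{31}{12\sqrt{2\pi}}<1.04$, so $f/(2r)<0.52$ on $[1,2]$, while $f/(2r)=1/\sqrt{2\pi r}\le1/\sqrt\pi$ on $[\frac12,1]$. With $d=\pi-|\theta|$, the angular distance to the crack, this gives for $\frac12\le r\le2$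
\begin{equation}\label{eq:wfacts}
2f\ge1,\qquad|\nabla w|^2=f'^2\sin^2\tfrac\theta2+\tfrac{f^2}{4r^2}\cos^2\tfrac\theta2\le1,\qquad\tfrac1r|\partial_\theta w|=\tfrac f{2r}\sin\tfrac d2\le\tfrac d2 .
\end{equation}
Next, $\Delta w=(f''+f'/r-f/(4r^2))\sin\frac\theta2$ vanishes for $r<1$, and for $1<r<2$ we have $f''\in[-0.6,-0.19]$, $f'/r\in[0,0.4]$ and $f/(4r^2)\in[0,0.26]$, so $|\Delta w|\le1$. Thus (W2) holds with $L=\Lambda=1$. For (W3) let $V_1,V_2,V_3$ be the sectors of $\{\frac14<r<3\}$ of opening $\pi$ centered at the angles $\pi$ and $\pm\pi/3$. The pieces are sectors of $\{\rho<r<2\}$ of opening at most $\pi$. On each, $w$ extends as a $C^2$ function by continuing $\theta$ past $\pm\pi$ and the cubic past $r=2$, and $\partial_\theta w=0$ at $\theta=\pm\pi$, $\partial_rw=f'(2)\sin\frac\theta2=0$ at $r=2$.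

\subsection*{The truncated difference}
Fix a reference configuration, $\beta>0$, $g=w-\beta^{-1}\Delta w$, an admissible pair $(v,K)$ with $\mathcal F_\beta(v,K)<\infty$, and
\begin{equation}\label{eq:delta}
0<\delta\le\min\{\tfrac1{40},\tfrac1{4L}\}.
\end{equation}
Let $\tau$ be the odd function with $\tau(y)=y$ on $[0,\delta]$, $\tau(y)=2\delta-y$ on $[\delta,2\delta]$ and $\tau(y)=0$ for $y\ge2\delta$. Put $\phi=v-w$, $\psi=\tau(\phi)$ and $K'=K\cup\Gamma$. Then $|\psi|\le\min\{|\phi|,\delta\}$, $\phi\psi\ge0$, and $\nabla\psi=\tau'(\phi)\nabla\phi$ a.e., so $|\nabla\psi|\le|\nabla\phi|$. By (W2) and (F3), $\psi\in SBV(D_{1/2}\setminus\Gamma)$ and $\mathcal H^1(J_\psi\setminus K)=0$. Let $K^*=J_\psi\cap K$, a subset of $D_{1/2}\setminus\Gamma$ with unit normal $\nu$, and define on $K$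
\[
a=|[\psi]|\ \text{ on }K^*,\qquad a=0\ \text{ on }K\setminus K^* ,
\]
so that $a\le2\delta\le\frac1{20}$ and $a=0$ on $K\cap\Gamma$. Any product of $a$ with a derivative of $w$ is read as $0$ on $K\setminus K^*$. The \emph{net length} of $K$ in a Borel set $V\subset D_{1/2}$ is
\[
\mathcal L(V)=\int_{K\cap V}\big(1-2a|\partial_\nu w|\big)\,d\mathcal H^1 .
\]
The integrand is at least $1-4L\delta\ge0$, so $\mathcal L$ is monotone in $V$; this is the role of the bound $\delta\le1/(4L)$.

\begin{proposition}[Main estimate]\label{prop:main}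
Assume \eqref{eq:delta} and $\beta\ge\max\{10^5,\,32L^2\delta^{-2}+8\Lambda\delta^{-1}\}$. If
\begin{equation}\label{eq:far}
\int_{\Omega_1}\big(\tfrac14|\nabla\phi|^2+\tfrac\beta4\phi^2\big)\,dx+\mathcal L(\Omega_1)\ \ge\ \mathcal H^1(\Gamma\cap\Omega_1),
\end{equation}
then \eqref{eq:goal} holds.
\end{proposition}

The proof occupies Sections~\ref{sec:slice}--\ref{sec:average}, where these hypotheses on $\delta$ and $\beta$ are in force. Condition \eqref{eq:far} is the integrated form of ``every slice pays at least $1$''; it will be verified on circles for the disc and on normal segments for the arcs.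

\section{Slicing}\label{sec:slice}

The set $K$ is only closed and of finite length; it need not be rectifiable. We need to know that it still pays for its points on slices, and that the jump $a$, which is defined by two-dimensional blow-up, can be read off a slice.

A \emph{foliated region} is an open set $U\subset D_{1/2}$ with a $C^2$ function $\Pi:U\to\mathbb R$ of one of two kinds.
\begin{itemize}
\item \emph{Annulus:} $U=\{r_1<|x-x_0|<r_2\}$ with $r_1>0$, and $\Pi=|x-x_0|$; local coordinates $(\sigma,y)=(r,\theta)$.
\item \emph{Tube:} $U=\Phi((s_1,s_2)\times(-\eta',\eta'))$, where $\Phi(s,t)=\gamma(s)+tn(s)$ is a $C^2$ diffeomorphism on the closed rectangle, $\gamma$ is parametrized by arclength, $n$ is a unit normal with $n'=-\kappa\gamma'$, and $|\kappa|\eta'\le\frac12$; here $\Pi=s$ and $(\sigma,y)=(s,t)$.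
\end{itemize}
The \emph{slices} $U_\sigma=\Pi^{-1}(\sigma)$ are circles or segments, and we assume that each meets $\Gamma$ in exactly one point. Let $e_1=\nabla\Pi/|\nabla\Pi|$, let $e_2\perp e_1$ be a unit tangent to the slices, and let $\omega=|\nabla\Pi|^{-1}$. In an annulus $\omega=1$. In a tube $\partial_s\Phi=(1-\kappa t)\gamma'$ and $\partial_t\Phi=n$, so $\omega=1-\kappa t\in[\frac12,\frac32]$. In both cases $dx=\omega\,d\mathcal H^1\,d\sigma$.

\begin{lemma}[Weighted Eilenberg inequality]\label{lem:eil}
Let $E\subset U$ be Borel with $\mathcal H^1(E)<\infty$. For every Borel $k:E\to[0,\infty)$ the function $\sigma\mapsto\sum_{p\in E\cap U_\sigma}k(p)$ is measurable, and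
\[
\int\sum_{p\in E\cap U_\sigma}\omega(p)\,d\sigma\le\mathcal H^1(E).
\]
\end{lemma}

\begin{proof}
Suppose first that $E$ lies in a disc on which $|\nabla\Pi|\le c$, so that $\Pi$ is $c$-Lipschitz there. Choose successively finer countable Borel partitions $(E^n_i)_i$ of $E$ with diameters at most $1/n$. The sums $\sum_i1_{\Pi(E_i^n)}(\sigma)$ increase with $n$, are at most $\#(E\cap U_\sigma)$, and converge to it, because finitely many distinct points lie in distinct sets of the partition when $n$ is large. Each $E_i^n$ is the union of a $\sigma$-compact set and an $\mathcal H^1$-null set, so $\Pi(E_i^n)$ is measurable, and its measure is at most $c\,\mathcal H^1(E_i^n)$. By monotone convergence $\#(E\cap U_\sigma)$ is measurable with integral at most $c\,\mathcal H^1(E)$.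

In general, fix $\varepsilon>0$ and cover $U$ by countably many discs $B^l\subset U$ such that $c_l=\sup_{B^l}|\nabla\Pi|\le(1+\varepsilon)|\nabla\Pi(p)|$ for all $p\in B^l$. The sets $E_l=E\cap B^l\setminus\bigcup_{l'<l}B^{l'}$ partition $E$, so $\#(E\cap U_\sigma)$ is measurable. Applied to the sets $E\cap\{k>j2^{-n}\}$, this gives the measurability of $\sum k(p)=\lim_n2^{-n}\sum_{j\ge1}\#(E\cap\{k>j2^{-n}\}\cap U_\sigma)$. On $E_l$ we have $\omega\le(1+\varepsilon)/c_l$, so the first step gives $\int\sum_{E_l\cap U_\sigma}\omega\,d\sigma\le(1+\varepsilon)\mathcal H^1(E_l)$. Sum over $l$ and let $\varepsilon\to0$.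
\end{proof}

\begin{lemma}[Good slices]\label{lem:good}
For a.e.\ $\sigma$ the slice $U_\sigma$ has the following properties.
\begin{itemize}
\item[(G1)] The set $K\cap U_\sigma$ is finite, and $v$ has a restriction to $U_\sigma$ that is $H^1$ on each component of $U_\sigma\setminus K$, with arclength derivative $e_2\cdot\nabla v$. Hence $\phi$ and $\psi$ are $H^1$ on each component of $U_\sigma\setminus K'$, with derivatives bounded by $|\nabla\phi|$, and have limits at its ends.
\item[(G2)] Near every point of $U_\sigma\setminus K'$, the traces of $v$ and $\psi$ on $U_\sigma$ from both sides equal these restrictions.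
\item[(G3)] At every $p\in(K\setminus\Gamma)\cap U_\sigma$, the number $a_p=a(p)$ is the absolute difference of the two one-sided limits of $\psi|_{U_\sigma}$ at $p$.
\end{itemize}
\end{lemma}

\begin{proof}
(G1) Since $\omega\ge\frac12$, Lemma~\ref{lem:eil} gives $\int\#(K\cap U_\sigma)\,d\sigma<\infty$. Cover $U\setminus K$ by the interiors of countably many closed coordinate rectangles contained in $U\setminus K$. On each, $v$ is $H^1$ in the coordinates $(\sigma,y)$, and (F1) gives a representative that is absolutely continuous on a.e.\ slice. On an overlap two representatives agree a.e., hence for a.e.\ $\sigma$ they agree a.e.\ in $y$, and then for all $y$ by continuity. So for a.e.\ $\sigma$ we obtain a locally absolutely continuous function on $U_\sigma\setminus K$ with derivative $e_2\cdot\nabla v$, which is in $L^2(U_\sigma)$ for a.e.\ $\sigma$ by Fubini's theorem. On a bounded arc such a function is $H^1$. The same holds for $w$ on $U_\sigma\setminus\Gamma$ by (W2), and $\tau$ is $1$-Lipschitz.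

(G2) Use rectangles contained in $U\setminus K'$, on which $v$ and $\psi$ are $H^1$. By (F1), for a.e.\ $\sigma$ both traces equal $v(\sigma,\cdot)$, respectively $\psi(\sigma,\cdot)$.

(G3) Cover $U\setminus\Gamma$ by countably many open coordinate rectangles $Q$ with $\bar Q\subset U\setminus\Gamma$, and work in one of them in the coordinates $(\sigma,y)$. There $\psi\in SBV(Q)$ by (F3), and by (F2) the set $K^*$ and the function $a$ are unchanged. Let $\hat\nu=(\hat\nu_\sigma,\hat\nu_y)$ be the normal of $J_\psi$ in these coordinates, and let $K^*_\sigma\subset K_\sigma$ be the slices of $K^*\cap Q$ and $K\cap Q$. We compute $-\int_Q\psi\,\partial_y\xi$ in two ways for $\xi\in C_c^\infty(Q)$. By (G1), for a.e.\ $\sigma$ the function $\psi(\sigma,\cdot)$ is piecewise $H^1$ with jumps $j_p$ at the points $p\in K_\sigma$, so integration by parts in $y$ gives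
\[
-\int_Q\psi\,\partial_y\xi=\int_Q\xi\,\partial_y\psi+\int\sum_{p\in K_\sigma}j_p\,\xi(p)\,d\sigma .
\]
By the definition of $SBV$ the left side is also $\int_Q\xi\,\partial_y\psi+\int_{K^*\cap Q}[\psi]\hat\nu_y\,\xi\,d\mathcal H^1$. The unit tangent of $K^*$ is $(\hat\nu_y,-\hat\nu_\sigma)$, so (F5) for the map $(\sigma,y)\mapsto\sigma$ turns the last integral into $\int\sum_{p\in K_\sigma^*}\operatorname{sgn}(\hat\nu_y)[\psi]\xi(p)\,d\sigma$, and shows, with $k=1_{\{\hat\nu_y=0\}}$, that $\hat\nu_y\ne0$ on $K_\sigma^*$ for a.e.\ $\sigma$. Take $\xi=\xi_1(\sigma)\xi_2(y)$ with $\xi_1$ arbitrary and $\xi_2$ in a countable family of test functions that is uniformly dense among test functions. For a.e.\ $\sigma$ the finite atomic measures with masses $j_p$ on $K_\sigma$ and $\pm[\psi](p)$ on $K^*_\sigma$ coincide. So $|j_p|=|[\psi](p)|$ on $K^*_\sigma$ and $j_p=0$ on $K_\sigma\setminus K^*_\sigma$.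
\end{proof}

A slice with (G1)--(G3) is called \emph{good}. The next lemma is the tilt computation of Section~\ref{sub:tilt} for a general crack.

\begin{lemma}[Net length on slices]\label{lem:net}
If $|\nabla w|\le L_U$ on $U\setminus\Gamma$ and $4L_U\delta\le1$, then
\[
\mathcal L(U)\ \ge\ \int\sum_{p\in K\cap U_\sigma}\omega(p)\big(1-4L_U^2a_p^2-2a_p|e_2\cdot\nabla w(p)|\big)\,d\sigma .
\]
\end{lemma}

\begin{proof}
On $K^*\cap U$ write $\nu=\nu_1e_1+\nu_2e_2$ and $c=2aL_U\le1$. The Cauchy--Schwarz inequality gives $c|\nu_1|+\sqrt{1-c^2}\,|\nu_2|\le1$, and $\sqrt{1-c^2}\ge1-c^2$. Since $|\partial_\nu w|\le L_U|\nu_1|+|e_2\cdot\nabla w||\nu_2|$,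
\[
1-2a|\partial_\nu w|\ge1-c|\nu_1|-2a|e_2\cdot\nabla w||\nu_2|\ge|\nu_2|\big(1-c^2-2a|e_2\cdot\nabla w|\big).
\]
The unit tangent of $K^*$ is $\mathbf t=\nu_2e_1-\nu_1e_2$, so $|\nu_2|=\omega|\nabla\Pi\cdot\mathbf t|$, and (F5) gives the contribution of $K^*\cap U$. On $(K\setminus K^*)\cap U$ we have $a=0$, and the claim is Lemma~\ref{lem:eil}.
\end{proof}

\section{The flux identity and the exterior energy}\label{sec:flux}

Call $\rho\in(\frac12,1)$ \emph{good} if every circle $\partial B_\rho(x_i)$ is a good slice of the annulus $\{\frac12<|x-x_i|<1\}$; almost every $\rho$ is good. On these circles $\partial_r$ is the radial derivative with respect to $x_i$.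

\begin{lemma}[Flux identity]\label{lem:flux}
For every good $\rho$,
\[
\int_{D_\rho}\big(\nabla w\cdot\nabla\psi+\psi\,\Delta w\big)\,dx=-\int_{K^*\cap D_\rho}\partial_\nu w\,[\psi]\,d\mathcal H^1-\sum_i\int_{\partial B_\rho(x_i)}\partial_rw\,\psi\,d\mathcal H^1 .
\]
\end{lemma}

\begin{proof}
Take the sets $V_k$ of (W3) and $\zeta_k\in C_c^\infty(V_k)$ with $\sum_k\zeta_k=1$ near the closure $S$ of $\{x\in D_\rho\setminus\Gamma:\nabla w\ne0\}$. Apply (F4) to $\psi$ and $X=\zeta_k\nabla w$ on a piece $Q$ of $V_k$:
\[
\int_Q\big(\zeta_k\psi\,\Delta w+\psi\nabla\zeta_k\cdot\nabla w+\zeta_k\nabla w\cdot\nabla\psi\big)+\int_{K^*\cap Q}\zeta_k\,\partial_\nu w\,[\psi]=\int_{\partial Q}\psi_Q\,X\cdot n .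
\]
On $\partial Q\setminus V_k$ we have $\zeta_k=0$. A point of $\partial Q\cap V_k$ lies in no piece, since the pieces are open and disjoint, so it lies on $\Gamma$, on $\partial\Omega$, or on a circle $\partial B_\rho(x_i)$. On the first two sets $X\cdot n=0$. On the circle $n$ points toward $x_i$, the trace is the restriction of $\psi$ by (G2), and each point of $V_k\cap\partial B_\rho(x_i)\setminus\Gamma$ is on the boundary of exactly one piece. Sum over the pieces and over $k$. Near $S$ we have $\sum\zeta_k=1$ and $\sum\nabla\zeta_k=0$; on $D_\rho\setminus(\Gamma\cup S)$ both $\nabla w$ and $\Delta w$ vanish; and the circles lie in $S$ because $\nabla u_0\ne0$.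
\end{proof}

Let $X_\rho$ be the energy difference \eqref{eq:expand} for $V=D_\rho$.

\begin{lemma}\label{lem:ext}
For every good $\rho$,
\[
X_\rho\ge\int_{D_\rho}\big(\tfrac12|\nabla\phi|^2+\tfrac34\beta\phi^2\big)-2\sum_i\int_{\partial B_\rho(x_i)}\partial_rw\,\psi+\mathcal L(D_\rho)-\mathcal H^1(\Gamma\cap D_\rho).
\]
\end{lemma}

\begin{proof}
We replace $\phi$ by $\psi$ in the cross term. The difference $2\nabla w\cdot(\nabla\phi-\nabla\psi)=2(1-\tau'(\phi))\nabla w\cdot\nabla\phi$ vanishes a.e.\ on $\{|\phi|\le\delta\}$, because $\tau'=1$ on $(-\delta,\delta)$ and $\nabla\phi=0$ a.e.\ on $\{|\phi|=\delta\}$. On $\{|\phi|>\delta\}$ it is at least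
\[
-4L|\nabla\phi|\ge-\tfrac12|\nabla\phi|^2-8L^2\ge-\tfrac12|\nabla\phi|^2-8L^2\delta^{-2}\phi^2 .
\]
Also $\phi-\psi$ vanishes on $\{|\phi|\le\delta\}$ and $|\phi-\psi|\le|\phi|$, so $|2(\phi-\psi)\Delta w|\le2\Lambda\delta^{-1}\phi^2$. Since $8L^2\delta^{-2}+2\Lambda\delta^{-1}\le\beta/4$, the two integrals in \eqref{eq:expand} add up to at least $\int_{D_\rho}(\frac12|\nabla\phi|^2+\frac34\beta\phi^2)+2\int_{D_\rho}(\nabla w\cdot\nabla\psi+\psi\Delta w)$. Now use Lemma~\ref{lem:flux} and $|\partial_\nu w\,[\psi]|=a|\partial_\nu w|$.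
\end{proof}

\section{Every circle pays}\label{sec:circle}

Let $U=\{r_1<|x|<r_2\}\subset D_{1/2}$ with $\frac12\le r_1<r_2\le2$ be an annulus in which $\Gamma$ coincides with $\Gamma_\infty$ and $w=f(r)\sin(\theta/2)$. By (W1) this covers the annulus $\{\frac12<|x-x_i|<1\}$ at each tip, after an isometry; it also covers $\{1<|x|<2\}$ in the disc. For a good slice $\partial B_r$ let $q=(-r,0)$, let $d_p=\pi-|\theta(p)|$, and put
\[
N(r)=\#(K\cap\partial B_r),\quad A(r)=\int_{\partial B_r}|\nabla\phi|^2,\quad P(r)=\int_{\partial B_r}\phi^2,\quad b(r)=\tfrac14A(r)+\tfrac\beta4P(r).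
\]
These functions are integrable on $(r_1,r_2)$, since $\nabla\phi$ and $\phi$ are in $L^2$ and by Lemma~\ref{lem:eil}; we discard the null set of radii where one of them is infinite. Lemma~\ref{lem:net} with $L_U=1$ and \eqref{eq:wfacts} give, for $r_1\le\rho<r_2$,
\begin{equation}\label{eq:netcircle}
\mathcal L(\{\rho<|x|<r_2\})\ \ge\ \int_\rho^{r_2}\sum_{p\in K\cap\partial B_r}\big(1-4a_p^2-d_pa_p\big)\,dr .
\end{equation}
As $a\le\frac1{20}$ and $d\le\pi$, we have $4a_p^2+d_pa_p\le0.01+\frac\pi{20}<0.17$. The \emph{margin} of the circle is what it pays beyond the unit owed to $\Gamma$: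
\[
m(r)=b(r)+\sum_{p\in K\cap\partial B_r}\big(1-4a_p^2-d_pa_p\big)-1 .
\]
It is measurable by Lemma~\ref{lem:eil}, and $|m|\le b+N+1$ is integrable. For \eqref{eq:far} we need only $m\ge0$. The gluing in Section~\ref{sec:glue} needs more: it must know when the margin is large enough to pay for extra cracks, and what the circle looks like when it is not.

\begin{lemma}[Circle lemma]\label{lem:circle}
On every good slice $m(r)\ge0$. Moreover:
\begin{itemize}
\item[(a)] if $N\ge2$, then $m\ge0.3N$;
\item[(b)] if $K\cap\partial B_r=\{p\}$ with $p\ne q$ and $m(r)<1$, then $|\phi|\ge\frac14$ on the open arc $I$ of angular length $d_p$ between $q$ and $p$ (for $d_p=\pi$, the upper arc).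
\end{itemize}
\end{lemma}

\begin{proof}
Each component of $\partial B_r\setminus(K\cup\{q\})$ contributes to $b$ at least $\frac14Q$, with $Q$ as in Lemma~\ref{lem:1d} for $\varphi=\phi$. Since $\sqrt\beta>316$, we get two rules.
\begin{itemize}
\item[(R1)] A component of length at least $\frac\pi2$ with $|\phi|\ge\alpha$ at one end contributes at least $\frac14\min\{\frac{\pi\beta}8,\frac{3\sqrt\beta}4\}\alpha^2\ge16\alpha^2$.
\item[(R2)] A component on whose closure $|\phi|$ takes a value $\ge\frac12$ and a value $<\frac14$ contributes at least $\frac14\cdot\frac3{16}\sqrt\beta\ge2$.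
\end{itemize}
If $q\notin K$, then $v$ is continuous at $q$ along the circle while $w$ jumps by $2f(r)\ge1$, so the limit of $|\phi|$ at $q$ is at least $\frac12$ from one of the two sides.

If $N\ge2$, then $m\ge0.83N-1\ge0.3N$, since $0.53N\ge1$. If $N=0$, then (R1) on $\partial B_r\setminus\{q\}$ gives $b\ge4$ and $m\ge3$. If $K\cap\partial B_r=\{q\}$, then $a_q=0$ and $m=b\ge0$.

Let $K\cap\partial B_r=\{p\}$ with $p\ne q$, so $m=b-4a_p^2-d_pa_p\ge b-0.17$. The arc $I^c=\partial B_r\setminus\bar I$ has length at least $\pi r\ge\frac\pi2$. If $|\phi|$ has limit at least $\frac12$ at $q$ from $I^c$, then $b\ge4$ by (R1) and $m>1$. Otherwise the limit from $I$ is at least $\frac12$. If then $|\phi|<\frac14$ somewhere on $I$, (R2) gives $b\ge2$ and $m>1$. This proves (b). In the remaining case $|\phi|\ge\frac14$ on $I$, which has length $rd_p\ge d_p/2$, so $I$ contributes at least $\frac\beta4\cdot\frac1{16}\cdot\frac{d_p}2\ge\delta d_p$. Let $\phi^*$ be the limit of $\phi$ at $p$ from $I^c$. The limit from $I$ has modulus at least $\frac14\ge2\delta$, where $\tau$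 vanishes, so (G3) gives $a_p=|\tau(\phi^*)|\le\min\{|\phi^*|,\delta\}$. By (R1), $I^c$ contributes at least $16|\phi^*|^2\ge4a_p^2$. Hence $b\ge d_pa_p+4a_p^2$ and $m\ge0$.
\end{proof}

Write $N_i,A_i,P_i,b_i,m_i$ for these functions at the tip $x_i$, for $\frac12<r<1$, and put $T_i=A_i+4m_i\ge0$.

\begin{lemma}[Exterior estimate]\label{lem:ext2}
If \eqref{eq:far} holds, then for every good $\rho$
\[
X_\rho\ \ge\ -2\sum_i\int_{\partial B_\rho(x_i)}\partial_rw\,\psi+\tfrac14\sum_i\int_\rho^1T_i\,dr+\tfrac\beta2\int_{D_\rho}\phi^2 .
\]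
\end{lemma}

\begin{proof}
The set $D_\rho$ is the disjoint union of $\Omega_1$ and the annuli $\{\rho<|x-x_i|<1\}$, in each of which $\Gamma$ has length $1-\rho$. In Lemma~\ref{lem:ext} set aside $\frac\beta2\int_{D_\rho}\phi^2$. What remains of the integral, plus the net length, minus the length of $\Gamma$, is nonnegative on $\Omega_1$ by \eqref{eq:far}. On the $i$th annulus it is at least $\int_\rho^1(\frac14A_i+m_i)\,dr$ by \eqref{eq:netcircle}, because $\frac12A_i+\frac\beta4P_i=\frac14A_i+b_i$.
\end{proof}

\section{Gluing into the global cracktip}\label{sec:glue}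

Fix a tip, move it to the origin by (W1), and drop the index $i$. Put $E(v,K;B_\rho)=\int_{B_\rho\setminus K}|\nabla v|^2+\mathcal H^1(K\cap B_\rho)$. To apply Theorem~\ref{thm:BD} we keep $(v,K)$ in $B_\rho$ and must return to $u_0$ in a thin annulus $\{\rho<r<\rho+\varepsilon\}$. We interpolate $\psi$, not $\phi$, so that the boundary term matches Lemma~\ref{lem:ext2}. This creates two obstacles. Where $|\phi|\ge\delta$ on $\partial B_\rho$, $\psi$ differs from $\phi$; we put a crack along these arcs, whose length is controlled by $P(\rho)$. Where $\psi$ jumps along $\partial B_\rho$, the interpolation jumps too; we add a radial crack of length $\varepsilon$, to be paid by the margin. The margin may be $0$ when $K$ crosses the circle once, at $p\ne q$; but then Lemma~\ref{lem:circle}(b) says that the whole arc from $p$ to $q$ is already part of the crack, which can be led along it back to $\Gamma_\infty$ (Figure~\ref{fig:glue}).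

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[gray] (0,0) circle (1);
\draw[gray,dashed] (0,0) circle (1.4);
\draw[very thick] (0.15,-0.1) .. controls (-0.2,0.0) and (-0.4,0.5) .. (145:1) arc (145:180:1) -- (-2,0);
\fill (145:1) circle (0.04) node[above] {$p$};
\fill (180:1) circle (0.04) node[below left] {$q$};
\node at (165:0.83) {$I$};
\begin{scope}[xshift=4.2cm]
\draw[gray] (0,0) circle (1);
\draw[gray,dashed] (0,0) circle (1.4);
\draw[very thick] (120:1.4) -- (120:1) .. controls (-0.1,0.4) and (0.1,-0.3) .. (235:1) -- (235:1.4);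
\draw[very thick] (150:1) arc (150:180:1) -- (-2,0);
\draw[very thick] (20:1) arc (20:45:1);
\fill (120:1) circle (0.04);
\fill (235:1) circle (0.04);
\fill (180:1) circle (0.04) node[below left] {$q$};
\end{scope}
\end{tikzpicture}
\caption{The crack $G$ of the glued competitor (thick), the circle $\partial B_\rho$ (solid gray) and the circle $\partial B_{\rho+\varepsilon}$ (dashed). Left: at a regular radius the crack $K$ leaves $B_\rho$ at one point $p$ and is led along the arc $I$ to $q$ and then along $\Gamma_\infty$. Right: otherwise each crossing point other than $q$ is prolonged by a radial segment of length $\varepsilon$. In both cases the arcs of $\partial B_\rho$ where $|\phi|\ge\delta$ belong to $G$.}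
\label{fig:glue}
\end{figure}

\begin{lemma}[Interior estimate]\label{lem:int}
For every good $\rho\in(\frac12,1)$ and every $\varepsilon\in(0,\frac12]$,
\[
E(v,K;B_\rho)\ge E(u_0,\Gamma_\infty;B_\rho)+2\int_{\partial B_\rho}\partial_rw\,\psi-\varepsilon T(\rho)-\Big(\frac4\varepsilon+\delta^{-2}+32\delta\Big)P(\rho).
\]
\end{lemma}

\begin{proof}
Write $q=(-\rho,0)$, and $A,P,m,N$ for the values at $\rho$.

\emph{Boundary data.} Let $Z=\{x\in\partial B_\rho\setminus K':|\phi(x)|\ge\delta\}\cup(K\cap\partial B_\rho)\cup\{q\}$. Since $K'\cap\partial B_\rho$ is finite and $\phi$ is continuous on its complement in the circle, $Z$ is closed, and $\mathcal H^1(Z)\le\delta^{-2}P$ by Chebyshev's inequality. Call $\rho$ \emph{regular} if $K\cap\partial B_\rho=\{p\}$ with $p\ne q$ and $m<1$. Define a function $h$ on $\partial B_\rho$ and a finite set $Y\subset\partial B_\rho\setminus\{q\}$.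
\begin{itemize}
\item If $\rho$ is regular, let $I$ be as in Lemma~\ref{lem:circle}(b), $I^c=\partial B_\rho\setminus\bar I$, $Y=\emptyset$, $h=\psi$ on $I^c$, and let $h$ on $I\cup\{p\}$ be the constant equal to the limit of $\psi$ at $p$ from $I^c$. Since $|\phi|\ge\frac14\ge2\delta$ on $I$, we have $\bar I\subset Z$, $\psi=0$ on $I$, and $\mathcal H^1(I)\le16P$.
\item Otherwise let $h=\psi$ and $Y=(K\cap\partial B_\rho)\setminus\{q\}$.
\end{itemize}
We claim $\#Y\le\frac{10}3m$. If $N=0$, or $K\cap\partial B_\rho=\{q\}$, or $\rho$ is regular, then $Y=\emptyset$ and $m\ge0$. If $N=1$, $q\notin K$ and $\rho$ is not regular, then $\#Y=1\le m$. If $N\ge2$, then $\#Y\le N\le\frac{10}3m$ by Lemma~\ref{lem:circle}(a). In all cases $h$ is $H^1$ on the components of $\partial B_\rho\setminus(Y\cup\{q\})$, $|h|\le\delta$, and the arclength derivative satisfies $|h'|\le|\nabla\phi|$ a.e. As $h\ne\psi$ at most on $I\cup\{p\}$, $|\psi|\le|\phi|$ and $|\partial_rw|\le1$,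
\begin{equation}\label{eq:h}
\int_{\partial B_\rho}h^2\le(1+16\delta^2)P\le2P,\qquad\Big|2\int_{\partial B_\rho}\partial_rw\,(h-\psi)\Big|\le2\delta\cdot16P .
\end{equation}

\emph{The competitor.} Regard $h$ as a function of $\theta$ and let $\tilde\phi(r,\theta)=(1-\frac{r-\rho}\varepsilon)^+h(\theta)$ for $r\ge\rho$. Let $z=v$ in $B_\rho\setminus K$, $z=u_0+\tilde\phi$ outside $\bar B_\rho$, and
\[
G=(K\cap\bar B_\rho)\cup(\Gamma_\infty\setminus B_\rho)\cup Z\cup\{ry/\rho:\ y\in Y,\ \rho\le r\le\rho+\varepsilon\}.
\]
The set $G$ is closed, and $z$ is locally $H^1$ off $G\cup\partial B_\rho$. Let $x\in\partial B_\rho\setminus G$. Then $x\notin K'$, $|\phi|<\delta$ on the circle near $x$, and $x\in I^c$ if $\rho$ is regular; so $h=\psi=\phi$ on the circle near $x$. In a small polar rectangle about $x$ that misses $K'\cup G$, the trace of $z$ from inside is $v$ by (G2), and the trace from outside is $u_0+\phi=w+\phi=v$. By (F1), $z\in H^1_{\mathrm{loc}}(\mathbb R^2\setminus G)$. Since $\rho+\varepsilon<2$, Theorem~\ref{thm:BD} applies with $R=2$. As $G\cap B_\rho=K\cap B_\rho$,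 subtracting $\int_{B_2\setminus B_\rho}|\nabla u_0|^2$ from both sides gives
\begin{equation}\label{eq:BDuse}
\int_{B_\rho\setminus K}|\nabla v|^2+2\int\nabla u_0\cdot\nabla\tilde\phi+\int|\nabla\tilde\phi|^2+\mathcal H^1(G\cap B_2)\ \ge\ \int_{B_\rho}|\nabla u_0|^2+2,
\end{equation}
where the integrals of $\tilde\phi$ are over $\{\rho<r<\rho+\varepsilon\}\setminus G$.

\emph{Length.} $\mathcal H^1(G\cap B_2)\le\mathcal H^1(K\cap B_\rho)+(2-\rho)+\delta^{-2}P+\varepsilon\#Y$.

\emph{Quadratic term.} We have $\partial_r\tilde\phi=-h/\varepsilon$, $r\le\rho+\varepsilon\le2\rho$ and $\rho\,d\theta=d\mathcal H^1$ on $\partial B_\rho$, so $\int|\partial_r\tilde\phi|^2\le\varepsilon^{-2}\cdot\varepsilon\cdot2\int_{\partial B_\rho}h^2\le\frac4\varepsilon P$ by \eqref{eq:h}. Since $\partial_\theta h=\rho h'$, the angular part is at most $\int_\rho^{\rho+\varepsilon}\frac\rho r\,dr\int_{\partial B_\rho}|h'|^2\le\varepsilon A$.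

\emph{Cross term.} Let $\theta_1<\theta_2$ be consecutive among $-\pi$, the angles of the points of $Y$, and $\pi$. On $(\rho,\rho+\varepsilon)\times(\theta_1,\theta_2)$ integrate $r\,\partial_ru_0\,\partial_r\tilde\phi$ by parts in $r$ and $r^{-1}\partial_\theta u_0\,\partial_\theta\tilde\phi$ by parts in $\theta$. The interior terms cancel because $\partial_r(r\partial_ru_0)+r^{-1}\partial_\theta^2u_0=0$, and $\tilde\phi=0$ at $r=\rho+\varepsilon$. What remains is
\[
-\int_{\theta_1}^{\theta_2}\partial_ru_0(\rho,\theta)\,h(\theta)\,\rho\,d\theta+\int_\rho^{\rho+\varepsilon}\Big[r^{-1}\partial_\theta u_0\,\tilde\phi\Big]_{\theta_1^+}^{\theta_2^-}dr .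
\]
At $\theta=\pm\pi$ we have $\partial_\theta u_0=0$. Each angle of $Y$ occurs twice, with a term of modulus at most $\delta\varepsilon$, since $|\nabla u_0|\le1$ for $r\ge\frac12$. Hence $2\int\nabla u_0\cdot\nabla\tilde\phi\le-2\int_{\partial B_\rho}\partial_ru_0\,h+4\delta\varepsilon\#Y$.

Insert the three bounds in \eqref{eq:BDuse}. The right side minus $2-\rho$ is $E(u_0,\Gamma_\infty;B_\rho)$. Use $\partial_ru_0=\partial_rw$ on $\partial B_\rho$ and \eqref{eq:h} to replace $h$ by $\psi$, and note $(1+4\delta)\#Y\le1.1\cdot\frac{10}3m\le4m$.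
\end{proof}

\section{Averaging over the radius; proof of Theorem~\ref{thm:disc}}\label{sec:average}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $\rho$ be good. The circles $\partial B_\rho(x_i)$ carry no area and meet $K'$ in finite sets, and $g=w$ in $B_\rho(x_i)$. Therefore
\[
\mathcal F_\beta(v,K)-\mathcal F_\beta(w,\Gamma)=X_\rho+\sum_i\Big[E(v,K;B_\rho(x_i))-E(w,\Gamma;B_\rho(x_i))+\beta\int_{B_\rho(x_i)}\phi^2\Big].
\]
Add Lemma~\ref{lem:ext2} and Lemma~\ref{lem:int} at each tip. The fluxes through the circles cancel, and for every $\varepsilon\in(0,\frac12]$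
\begin{multline*}
\mathcal F_\beta(v,K)-\mathcal F_\beta(w,\Gamma)\\
\ge\tfrac\beta2\int_\Omega\phi^2+\sum_i\Big[\tfrac14\int_\rho^1T_i\,dr-\varepsilon T_i(\rho)-\Big(\frac4\varepsilon+\delta^{-2}+32\delta\Big)P_i(\rho)\Big].
\end{multline*}
For a single $\rho$ the value $T_i(\rho)$ cannot be compared with $\int_\rho^1T_i$, so we average. In the average of $\int_\rho^1T_i$ a radius $r$ is counted only for $\rho<r$, so its weight tends to $0$ as $r\to\frac12$. Hence $\varepsilon$ must tend to $0$ as $\rho\to\frac12$, and then the density must vanish there to compensate $4/\varepsilon$. Take $\varepsilon=(\rho-\frac12)/8$ and the probability density $8(\rho-\frac12)$ on $(\frac12,1)$. By Fubini's theorem,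
\[
\int_{1/2}^18(\rho-\tfrac12)\cdot\tfrac14\int_\rho^1T_i\,dr\,d\rho=\int_{1/2}^1(r-\tfrac12)^2T_i(r)\,dr=\int_{1/2}^18(\rho-\tfrac12)\,\varepsilon\,T_i(\rho)\,d\rho,
\]
and these integrals are finite, so the terms in $T_i$ cancel. The coefficient of $P_i(\rho)$ becomes at most $256+4(\delta^{-2}+32\delta)$. This is at most $8\delta^{-2}$ because $\delta^{-2}\ge1600$, and $8\delta^{-2}\le\beta/4$ because $L\ge1$. Since the discs $B_1(x_i)$ are disjoint, $\sum_i\int_{1/2}^1P_i\,d\rho\le\int_\Omega\phi^2$, and \eqref{eq:goal} follows.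
\end{proof}

The quantitative inequality determines the minimizer completely.

\begin{lemma}\label{lem:unique}
Let $(u,\Gamma)$ be admissible with $\mathcal F(u,\Gamma)<\infty$ and $\mathcal F(v,K)\ge\mathcal F(u,\Gamma)+\frac14\int_\Omega|v-u|^2$ for all admissible $(v,K)$. Suppose that there is a dense subset $\Gamma^\circ$ of $\Gamma$ such that near each of its points $\Gamma$ is a $C^3$ arc and $u$ extends continuously to the arc from each side, with different limits. Then $(u,\Gamma)$ is minimizing and reduced, and every reduced minimizing pair $(v,K)$ has $K=\Gamma$ and $v=u$ a.e.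
\end{lemma}

\begin{proof}
In no disc centered at a point $x\in\Gamma^\circ$ is $u$ equal a.e.\ to an $H^1$ function: in coordinates $(s,t)\mapsto\gamma(s)+tn(s)$ near $x$ such a function is continuous in $t$ for a.e.\ $s$ by (F1), while $u(s,\cdot)$ jumps at $t=0$ for every $s$. Let $\Gamma'\subsetneq\Gamma$ be relatively closed. Then $\Gamma\setminus\Gamma'$ is nonempty and open in $\Gamma$, so it contains a point of $\Gamma^\circ$, and a closed disc about this point lies in $\Omega\setminus\Gamma'$. Thus $u$ does not extend to $H^1_{\mathrm{loc}}(\Omega\setminus\Gamma')$, and the pair is reduced. If $(v,K)$ is minimizing, then $v=u$ a.e.; a point of $\Gamma^\circ\setminus K$ would be the center of a disc in which $v$ is $H^1$; so $K\supset\Gamma^\circ$ and, being closed, $K\supset\Gamma$. If $K\ne\Gamma$, then $v$ extends to $u\in H^1_{\mathrm{loc}}(\Omega\setminus\Gamma)$ and $(v,K)$ is not reduced.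
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disc}]
Take the disc configuration of Section~\ref{sec:setting}, with $L=\Lambda=1$, $\delta=\frac1{40}$ and $\beta=\lambda^2\ge1.6\cdot10^5$. Then $32\delta^{-2}+8\delta^{-1}=51520\le\beta$. Let $(v,K)$ have finite energy; otherwise \eqref{eq:goal} is trivial. Here $\Omega_1=\{1\le|x|<2\}$ and $\mathcal H^1(\Gamma\cap\Omega_1)=1$. By \eqref{eq:netcircle} and Lemma~\ref{lem:circle} for the annulus $\{1<|x|<2\}$, the left side of \eqref{eq:far} is at least $\int_1^2(m+1)\,dr\ge1$. Proposition~\ref{prop:main} gives \eqref{eq:goal}, and the scaling of Section~\ref{sub:scaling} gives the inequality of the theorem for $u=w^\lambda$. Lemma~\ref{lem:unique} applies with $\Gamma^\circ=\Gamma\setminus\{0\}$, where the jump is $2\lambda^{1/2}f>0$. Finally, $\Gamma_{0,r}=(-2\lambda/r,0]\times\{0\}$ coincides with $\Gamma_\infty$ on any given compact set for small $r$.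
\end{proof}

\begin{remark}
For small $\lambda$ the conclusion fails. Compare $(w,\Gamma)$ in the disc with $(0,\emptyset)$, so $\phi=-w$. By the Neumann conditions, the integral of $|\nabla w|^2+w\Delta w=\operatorname{div}(w\nabla w)$ over $B_2\setminus\bar B_\varepsilon$ is $-\int_{\partial B_\varepsilon}w\,\partial_rw=-\varepsilon$, which tends to $0$. So \eqref{eq:expand} gives $\mathcal F_\beta(0,\emptyset)-\mathcal F_\beta(w,\Gamma)=\int|\nabla w|^2+\beta\int w^2-2$. Now $\int|\nabla w|^2=1+\pi\int_1^2(rf'^2+\frac{f^2}{4r})\,dr$, where $\pi\int_1^2rf'^2\,dr=\frac12\int_0^1(1+t)(1-\frac t2-\frac{t^2}2)^2dt=\frac{131}{480}$ and $\pi\int_1^2\frac{f^2}{4r}\,dr\le\frac\pi4f(2)^2\log2=\frac{961}{1152}\log2<0.58$. Hence $\int|\nabla w|^2<2$, and for small $\beta$ it is cheaper to have no crack.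
\end{remark}

\section{Prescribed arcs: proof of Theorem~\ref{thm:arcs}}\label{sec:arcs}

We build a reference configuration with $\Gamma=\Gamma_*$ and verify \eqref{eq:far} on segments normal to the arcs. Straightness near the endpoints is what allows $w$ to be exactly a cracktip there; the $C^3$ regularity makes the normal coordinates $C^2$, as $w\in C^2$ and the slicing lemmas require.

\subsection*{Geometry}
Let $x_i$ be the endpoints of the arcs. The arcs are compact, simple, disjoint and straight near their ends, so for small $r$ the discs $B_r(x_i)\subset\Omega$ are disjoint and meet $\Gamma_*$ in a radius. Dilate $\Omega$ and $\Gamma_*$ by a fixed factor $\mu$ so that this holds for $r=4$, and keep the names; the dilation by $\lambda$ in the theorem then corresponds to $\beta=(\lambda/\mu)^2$. Parametrize the arcs by arclength, $\gamma_j:[0,\ell_j]\to\Omega$, so $\ell_j\ge8$, with $C^2$ unit normals $n_j$, $n_j'=-\kappa_j\gamma_j'$, and let $\bar\kappa=\max_j\max|\kappa_j|$. Choose $\eta<\frac18$ such that $2\eta\bar\kappa\le\frac12$ and the maps $\Phi_j(s,t)=\gamma_j(s)+tn_j(s)$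 are $C^2$ diffeomorphisms on $[0,\ell_j]\times[-2\eta,2\eta]$ with disjoint images in $\Omega$. On these images $s$ and $t$ are $C^2$ functions.

\subsection*{The reference function}
Let $u_i$ be the image of $u_0$ under the isometry that takes $0$ to $x_i$, $\Gamma_\infty\cap B_4$ to $\Gamma_*\cap B_4(x_i)$, and the upper side of $\Gamma_\infty$ to the side $t>0$. Let $\chi_i=\chi(|x-x_i|)$ with $\chi$ smooth, $0\le\chi\le1$, $\chi=1$ on $[0,1]$, $\chi=0$ on $[2,\infty)$. Let $\tilde\chi$ be a smooth function of $|t|$ on the images of the $\Phi_j$, with $0\le\tilde\chi\le1$, $\tilde\chi=1$ for $|t|\le\eta/2$, $\tilde\chi=0$ for $|t|\ge\eta$, extended by $0$. Set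
\[
w=\sum_i\chi_iu_i+\Big(1-\sum_i\chi_i\Big)\tilde\chi\operatorname{sgn}t .
\]
The function $\tilde\chi$ is discontinuous only on the end segments $s=0,\ell_j$, which lie in the discs $B_{1/2}(x_i)$, where $1-\sum\chi_i=0$. So $w\in C^2(\Omega\setminus\Gamma_*)$, $w$ is bounded with compact support in $\Omega$, and $w=u_i$ on $B_1(x_i)$, which is (W1). For $0<\pm t\le\eta/2$ we have $w=\sum\chi_iu_i\pm(1-\sum\chi_i)$, and each $u_i$ continues smoothly across the radius from either side, away from $x_i$. Three facts follow.
\begin{itemize}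
\item Near every point of $\Gamma_*$ other than a tip, $w$ extends from each side to a $C^2$ function. By compactness (W2) holds for some $L\ge1$ and $\Lambda$, and $|D^2w|\le M$ on $D_{1/2}\setminus\Gamma_*$ for some $M$.
\item The normal derivative of $w$ vanishes on both sides of $\Gamma_*$ off the tips, since on the radius $\Gamma_*\cap B_4(x_i)$ both $\chi_i$ and $u_i$ have zero normal derivative, and elsewhere $w=\pm1$ near $\Gamma_*$.
\item The limits of $w$ on $\Gamma_*$ are $\pm f_*$, where $f_*$ is a convex combination of $1$ and $\sqrt{2|x-x_i|/\pi}$. So $f_*>0$ off the tips, and $2f_*\ge1$ at distance at least $\frac12$ from the tips.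
\end{itemize}
For (W3), cover the compact set $\bar D_\rho\cap\operatorname{supp}w\subset\Omega$ as follows. About a point of $\partial B_\rho(x_i)$ take a small polar rectangle centered on the circle, inside $\{\frac12<|x-x_i|<1\}$; it meets $D_\rho\setminus\Gamma_*$ in one or two polar rectangles. About a point $\gamma_j(s_0)\in D_\rho$ take $\Phi_j((s_0-\epsilon,s_0+\epsilon)\times(-\epsilon,\epsilon))$ with closure in $D_\rho$ and $\epsilon$ small; the pieces are the halves $t>0$ and $t<0$. About any other point take a disc with closure in $D_\rho\setminus\Gamma_*$. All pieces are discs or $C^2$ images of rectangles, their closures lie in $\Omega$, and the first two facts give the rest of (W3).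

\subsection*{Tubes}
Put $C_1=\max\{6L^2,\bar\kappa+M\}$, and fix $\delta$ with \eqref{eq:delta} and $\eta'\le\eta/2$ such that
\begin{equation}\label{eq:small}
4C_1\delta^2+C_1\eta'\le\tfrac14 .
\end{equation}
Let $\mathcal T_j=\Phi_j((1,\ell_j-1)\times(-\eta',\eta'))$. These tubes are disjoint, and they lie in $\Omega_1$. Indeed, if $x_i=\gamma_j(0)$ and $1<s<4$, then $n_j(s)$ is perpendicular to the radius, so $|\Phi_j(s,t)-x_i|\ge s>1$; the same holds for $x_i=\gamma_j(\ell_j)$ and $1<\ell_j-s<4$. In all other cases $\gamma_j(s)\notin B_4(x_i)$, so $|\Phi_j(s,t)-x_i|\ge4-\eta'>1$. Each $\mathcal T_j$ is a foliated region whose slices meet $\Gamma_*$ only at $t=0$.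

Let $(v,K)$ have finite energy and put $d=|t|$. In $\mathcal T_j$ we have $1-\bar\kappa d\le\omega\le\frac32$, and $e_2\cdot\nabla w=\partial_tw$ satisfies $|\partial_tw|\le Md$ because it vanishes at $t=0^\pm$. With $a\le\frac1{20}$, the summand in Lemma~\ref{lem:net} is at least $1-\bar\kappa d-\frac32(4L^2a^2+2aMd)\ge1-C_1a^2-C_1d$. Hence
\begin{equation}\label{eq:nettube}
\int_{\mathcal T_j}\big(\tfrac14|\nabla\phi|^2+\tfrac\beta4\phi^2\big)+\mathcal L(\mathcal T_j)\ \ge\ \int_1^{\ell_j-1}\big(m_j^*(s)+1\big)\,ds,
\end{equation}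
where, with the sum over the $N=N(s)$ points of $K$ on the slice,
\[
m_j^*(s)=b+\sum_p\big(1-C_1a_p^2-C_1d_p\big)-1,\qquad b=\int_{-\eta'}^{\eta'}\big(\tfrac14|\nabla\phi|^2+\tfrac\beta4\phi^2\big)\omega\,dt .
\]
By \eqref{eq:small} and $a\le2\delta$, each summand is at least $\frac34$. The next lemma differs from the circle lemma in two ways: the loss $C_1d_p$ now includes the shortening of curves parallel to a curved arc, and the far side of $p$ may be short.

\begin{lemma}[Segment lemma]\label{lem:segment}
If $\beta\eta'\ge\max\{256,64C_1\}$, $\beta\ge128C_1$ and $3\sqrt\beta\ge\max\{128,32C_1\}$, then $m_j^*(s)\ge0$ on every good slice.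
\end{lemma}

\begin{proof}
Since $\omega\ge\frac12$, an interval of the slice free of points of $K'$ contributes to $b$ at least $\frac18Q$, with $Q$ as in Lemma~\ref{lem:1d} for $\varphi=\phi(s,\cdot)$. By parts (c) and (b) of that lemma and the hypotheses on $\beta$:
\begin{itemize}
\item[(S1)] an interval of length $\eta'$ with $|\phi|\ge\frac12$ at one end contributes at least $\min\{\frac{\beta\eta'}{128},\frac{3\sqrt\beta}{128}\}\ge1$;
\item[(S2)] an interval on whose closure $|\phi|$ takes a value $\ge\frac12$ and a value $<\frac14$ contributes at least $\frac{3\sqrt\beta}{128}\ge1$;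
\item[(S3)] an interval of length at least $\eta'/2$ with $|\phi|=\alpha$ at one end contributes at least $\min\{\frac{\beta\eta'}{64},\frac{3\sqrt\beta}{32}\}\alpha^2\ge C_1\alpha^2$.
\end{itemize}
If $N\ge2$, then $m_j^*\ge\frac34N-1>0$. If $N=1$ and the point is at $t=0$, then $a_p=d_p=0$ and $m_j^*=b\ge0$. In the other cases $v$ is continuous at $t=0$ while $w$ jumps by $2f_*\ge1$, so $|\phi|\ge\frac12$ at $0^+$ or at $0^-$. If $N=0$, (S1) gives $b\ge1$ and $m_j^*\ge0$.

Let $N=1$ with $p$ at $t=d\in(0,\eta')$; the case $t=-d$ follows by exchanging $t$ and $-t$. If $b\ge1$, then $m_j^*\ge\frac34$. This happens if $|\phi(0^-)|\ge\frac12$, by (S1) on $(-\eta',0)$, and if $|\phi(0^+)|\ge\frac12$ and $|\phi|<\frac14$ somewhere on $(0,d)$, by (S2). Otherwise $|\phi|\ge\frac14$ on $(0,d)$, and this interval contributes at least $\frac18\cdot\frac{\beta d}{16}=\frac{\beta d}{128}$. If $d>\eta'/2$, this is at least $\frac{\beta\eta'}{256}\ge1$. If $d\le\eta'/2$, it is at least $C_1d$. In that case let $\phi^*$ be the limit of $\phi$ at $p$ from $t>d$. The limit from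 $t<d$ has modulus at least $\frac14\ge2\delta$, so $a_p=|\tau(\phi^*)|\le|\phi^*|$ by (G3), and (S3) shows that $(d,\eta')$ contributes at least $C_1a_p^2$. Hence $b\ge C_1d+C_1a_p^2$ and $m_j^*\ge0$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:arcs}]
The constants $L,\Lambda,C_1,\delta,\eta'$ do not depend on $\beta$ or on $(v,K)$. Let $\beta$ satisfy the hypotheses of Proposition~\ref{prop:main} and Lemma~\ref{lem:segment}; this holds for all $\beta\ge\beta_0$, and we put $\lambda_0=\mu\sqrt{\beta_0}$. The integrand in \eqref{eq:far} is nonnegative, $\mathcal L$ is monotone, and the tubes are disjoint subsets of $\Omega_1$. So by \eqref{eq:nettube} the left side of \eqref{eq:far} is at least $\sum_j(\ell_j-2)$, which is the length of $\Gamma_*\cap\Omega_1=\bigcup_j\gamma_j([1,\ell_j-1])$. Proposition~\ref{prop:main} gives \eqref{eq:goal} for every pair of finite energy. Rescale as in Section~\ref{sub:scaling}, and apply Lemma~\ref{lem:unique} with $\Gamma^\circ$ the dilated arcs without their endpoints, where the jump is positive because $f_*>0$.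 Near an endpoint $x$ the crack is a segment issuing from $x$, so on any given compact set its rescalings about $x$ coincide, for small $r$, with one closed half-line with endpoint at the origin.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFP}
Ambrosio, Fusco, Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems} (2000).

\bibitem{BD}
A. Bonnet, G. David, \emph{Cracktip is a global Mumford--Shah minimizer}, Ast\'erisque 274 (2001).

\bibitem{Fracture}
\emph{Some Problems in the Mathematics of Fracture: Paths From Front Kinetics and a Level Set Method},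
\texttt{https://digital.wpi.edu/downloads/b5644r712?locale=en}

\end{thebibliography}
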